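# Three-valued harmonic functions from families of subharmonic functions

## 1. Families in which at most two members are small, their triples, and three-sheeted surfaces

We work in the plane $\mathbb C$, with $z=x+iy$ and $\partial=\partial/\partial z=\frac12(\partial_x-i\partial_y)$. For a real function $w$ we have $|\nabla w|^2=4|\partial w|^2$.

**Definition (subharmonic function).** A function $v:\mathbb C\to[-\infty,\infty)$ is *subharmonic* if it is upper semicontinuous (usc), not identically $-\infty$, and $v(z)\le$ the mean of $v$ over every sufficiently small circle centered at $z$. Its distributional Laplacian $\Delta v$ is then a positive measure, finite on compact sets. The same definition is used on open sets.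

*Example.* Let $\lambda$ be length on the imaginary axis. Then $x^+=\max(x,0)$ and $|x|$ are subharmonic, with $\Delta x^+=\lambda$ and $\Delta|x|=2\lambda$. In general, if $f=a|x|$ for $x<0$ and $f=bx$ for $x>0$, then $\Delta f=(a+b)\lambda$, so $f$ is subharmonic exactly when $a+b\ge0$.

**Definition (the families).** Let $A$ be a set of indices, finite or infinite, with at least two elements, and let $\alpha\mapsto v_\alpha$ be a map from $A$ to the subharmonic functions in the plane. We consider two properties.

1. The function $u(z)=\max\{v_\alpha(z):\alpha\in A\}$ is subharmonic, and for every $z$ the set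
$$D(z)=\{\alpha\in A: v_\alpha(z)<u(z)\}$$
has at most two elements.
2. For every two pairs of distinct indices $\alpha_1\ne\alpha_2$ and $\alpha_3\ne\alpha_4$ there is $\alpha_5\in A$ with
$$v_{\alpha_5}\le\min\{\max\{v_{\alpha_1},v_{\alpha_2}\},\max\{v_{\alpha_3},v_{\alpha_4}\}\}.$$

*Example.* Let $A=\{1,2,3\}$ and let $v_1,v_2,v_3$ be harmonic. Property 1 holds because the maximum is attained by at least one of the three. Property 2 holds because two pairs in a three-element set share an index, which serves as $\alpha_5$.

**Definition (the triple of a family).** Given property 1, at each point the family takes at most three values. Put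
$$u_0(z)=\min_\alpha v_\alpha(z),\qquad u_1(z)=\min_{\alpha\ne\beta}\max\{v_\alpha(z),v_\beta(z)\},$$
so that $u_0\le u_1\le u$. We study the families with
$$u_0(z)+u_1(z)+u(z)=0\quad\text{for every }z\in\mathbb C \tag{1}$$
(in particular $u_0,u_1,u$ are finite everywhere, hence so are all $v_\alpha$).

*Example.* If $v_1,v_2,v_3$ are harmonic with sum $0$, then $u_0,u_1,u$ are their minimum, middle value and maximum, and (1) holds. Take for instance $\operatorname{Re}z,\operatorname{Re}\omega z,\operatorname{Re}\omega^2z$ with $\omega=e^{2\pi i/3}$.

**Definition (3-sheeted surface, ordered values).** A *3-sheeted Riemann surface spread over the plane* is a Riemann surface $S$, not necessarily connected, with a proper holomorphic map $\pi:S\to\mathbb C$ of degree $3$; so every $z$ has three preimages counted with multiplicity. If $U$ is a real harmonic function on $S$, its *ordered values* over $z$ are the three values of $U$ at $\pi^{-1}(z)$, listed with these multiplicities in non-decreasing order.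

*Example.* Let $S=\mathbb C\sqcup\{w^2=z\}$, with $U=0$ on the plane and $U=\operatorname{Re}w^3$ on the other component. Over $z$ the ordered values are $-s,0,s$ with $s=|\operatorname{Re}z^{3/2}|$. Over $0$ there are two points, one of multiplicity two, and all values are $0$.

Curly braces $\{a,b,c\}$ denote multisets whenever they list values.

With these notions in place we can ask the question, posed as a conjecture in "A Conjecture About Families Of Subharmonic Functions" (https://www.math.purdue.edu/~eremenko/dvi/subh2.pdf): *is every triple $u_0,u_1,u$ that comes from a family with properties 1 and 2 and satisfies (1) the triple of ordered values of a harmonic function on a 3-sheeted Riemann surface spread over the plane?* The answer is yes, and the triples can be classified.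

**Theorem A.** If $u_0,u_1,u$ arise from a family with properties 1, 2 and satisfy (1), then there are a 3-sheeted Riemann surface $\pi:S\to\mathbb C$ and a harmonic function $U$ on $S$ whose ordered values over $z$ are $u_0(z),u_1(z),u(z)$.

**Theorem B.** The triples that arise are exactly the ordered values of

* (a) three harmonic functions on $\mathbb C$ with sum $0$; or
* (b) $h,\ -\frac h2+L,\ -\frac h2-L$, where $h$ is harmonic on $\mathbb C$; $S_2\to\mathbb C$ is a connected 2-sheeted branched covering with sheet involution $\iota$; $L$ is harmonic on $S_2$, $L\circ\iota=-L$, $dL=0$ at all ramification points, and $|L|\ge\frac32h$ everywhere.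

In particular $S$ can always be taken to be a copy of $\mathbb C$ together with a (connected or split) two-sheeted covering.

## 2. Two indices, three indices, and a family made from $\operatorname{Re}z^{3/2}$

We use one textbook fact here, numbered for later reference.

**(F1)** *If finitely many subharmonic functions have sum $0$ on an open set, each is harmonic there.* The measures $\Delta f_j\ge0$ add up to $0$, so all vanish. By Weyl's lemma $f_j$ agrees a.e. with a harmonic function, and a subharmonic function is the limit of its averages over shrinking discs, so they agree everywhere.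

**Two indices.** Let $A=\{1,2\}$. Then $u_1=u=\max(v_1,v_2)$ and $u_0+u=v_1+v_2$, so (1) says $v_1+v_2+u=0$. By (F1) all three are harmonic on $\mathbb C$. Now $u-v_1\ge0$ and $u-v_2\ge 0$ are positive harmonic functions on the plane, hence constant by Liouville; their sum is $3u$, so $u=c$ is constant as well. The triple is $(-2c,c,c)$ with $c\ge0$.

**Three indices.** Let $A=\{1,2,3\}$. Then $u_0+u_1+u=v_1+v_2+v_3$, so by (1) and (F1) the $v_j$ are harmonic. The surface is three copies of $\mathbb C$.

**Four indices can force a branch point.** Let $s(re^{i\theta})=r^{3/2}|\cos\frac{3\theta}2|=|\operatorname{Re}z^{3/2}|$. It vanishes on three rays, which bound three open sectors $G_2,G_3,G_4$; in each sector $s$ is positive and harmonic. Let $s_\beta=s\mathbf 1_{G_\beta}$ and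
$$v_1=0,\qquad v_\beta=s-2s_\beta\quad(\beta=2,3,4).$$
Near a point $\ne0$ of a ray we have $s=|\ell|$, where $\ell$ is a branch of $\operatorname{Re}z^{3/2}$. If $G_\beta$ is one of the two adjacent sectors, then $v_\beta=\pm\ell$ there; if not, $v_\beta=|\ell|$. So $v_\beta$ is subharmonic off $0$. On a circle about $0$ its integral is $I+I-I>0=v_\beta(0)$, where $I$ is the integral of $s$ over one of the three congruent arcs. So $v_\beta$ is subharmonic, and the same argument applies to $u=s$. We have $D=\{1,\beta\}$ on $G_\beta$ and $D=\emptyset$ on the rays, so property 1 holds and the triple is $(-s,0,s)$. For property 2, note that $\max(v_\alpha,v_{\alpha'})<u$ can happen only if $\{\alpha,\alpha'\}=\{1,\beta\}$. If both pairs contain $1$, take $\alpha_5=1$. If one of them does not, its maximum is $u$, and any index of the other pair works. So the 3-valued function of the last example in Section 1 does arise.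

## 3. Location of the small indices, and continuity

From now on the family has properties 1 and 2 and satisfies (1).

**Which values occur.** At every point some index is not in $D(z)$, because the maximum is attained. By the definitions of $u_0,u_1$ and (1):

* if $D(z)=\{\alpha,\beta\}$ with $\alpha\neq\beta$, then $v_\alpha,v_\beta$ are $u_0,u_1$ in some order, and $v_\alpha+v_\beta+u=0$; since both are $<u$, we get $3u>0$;
* if $D(z)=\{\alpha\}$, every pair contains an index $\neq\alpha$, so $u_1=u$ and $v_\alpha=u_0=-2u$; since $-2u<u$, we get $u>0$;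
* if $D(z)=\emptyset$, all $v_\alpha$ equal $u=u_0=u_1=0$.

Since $u_0=-u_1-u\ge-2u$, we have everywhere
$$u\ge0,\qquad -2u\le v_\alpha\le u,\qquad u(z)=0\iff D(z)=\emptyset. \tag{2}$$

**Lemma 1.** The functions $u,u_0,u_1$ and all $v_\alpha$ are continuous. Only countably many $\alpha$ satisfy $v_\alpha\not\equiv u$.

*Proof.* The list above shows $u_0+u_1=\min_{\alpha\ne\beta}(v_\alpha+v_\beta)$. An infimum of usc functions is usc, so $-u=u_0+u_1$ is usc and $u$ is lower semicontinuous (lsc). Being subharmonic, $u$ is also usc, hence continuous. The functions $u_0,u_1$ are infima of usc functions, so usc; their sum $-u$ is continuous, so each is lsc too, hence continuous.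

Now fix $z_0$ and show that all $v_\alpha$ are continuous at $z_0$.

* If $u(z_0)=0$, use $|v_\alpha|\le2u$, from (2).
* If $D(z_0)=\{\beta,\gamma\}$ with $\beta\ne\gamma$, then $v_\beta-u$ and $v_\gamma-u$ are usc and negative at $z_0$, hence negative nearby, so $D=\{\beta,\gamma\}$ near $z_0$. There $v_\beta=-u-v_\gamma$ is lsc, hence continuous; likewise $v_\gamma$; and the other $v_\alpha$ equal $u$.
* If $D(z_0)=\{\beta\}$, then $v_\beta(z_0)=-2u(z_0)<u(z_0)=u_1(z_0)$. As $v_\beta-u_1$ is usc, $v_\beta<u_1$ near $z_0$. By the definition of $u_1$, two distinct indices cannot both have values $<u_1$. So near $z_0$ we have $v_\beta=u_0$, which is continuous, and $u_1\le v_\alpha\le u$ for $\alpha\neq\beta$. Since $u_1(z_0)=u(z_0)$, each such $v_\alpha$ is squeezed and is continuous at $z_0$.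

Consequently the sets $\{v_\alpha<u\}$ are open. Each nonempty one contains a rational point, and each point lies in at most two of them, so only countably many are nonempty. $\square$

## 4. Intersecting pairs: the star and the triangle

Let $\mathcal P$ be the collection of all two-element sets of the form $D(z)$.

**Lemma 2.** Any two members of $\mathcal P$ intersect. Hence either some index, called $1$, lies in every member of $\mathcal P$ (**star case**; any index will do if $\mathcal P=\emptyset$), or $\mathcal P=\{\{1,2\},\{1,3\},\{2,3\}\}$ for some three indices (**triangle case**).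

*Proof.* Let $D(z)=\{\alpha_1,\alpha_2\}$, $D(z')=\{\alpha_3,\alpha_4\}$, and take $\alpha_5$ from property 2. Then $v_{\alpha_5}(z)\le\max(v_{\alpha_1},v_{\alpha_2})(z)<u(z)$, so $\alpha_5\in D(z)$. In the same way $\alpha_5\in D(z')$.

Suppose no index is common to all members. Take $\{a,b\}\in\mathcal P$ and a member missing $a$; it meets $\{a,b\}$, so it is $\{b,c\}$ with $c\ne a,b$. A member missing $b$ meets both of these, so it is $\{a,c\}$. Any further member must meet $\{a,b\}$, $\{b,c\}$ and $\{a,c\}$, so it has two elements in $\{a,b,c\}$ and is one of the three. $\square$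

The family of Section 2 built from $\operatorname{Re}z^{3/2}$ is a star with center $1$. The family $\operatorname{Re}z,\operatorname{Re}\omega z,\operatorname{Re}\omega^2z$ is a triangle: where one member is strictly the largest, $D$ consists of the other two.

**Lemma 3 (uniqueness).** If $h_1,h_2,h_3$ and $g_1,g_2,g_3$ are harmonic on a connected open set and $\{h_i(z)\}=\{g_i(z)\}$ for all $z$, then $(g_i)$ is a permutation of $(h_i)$.

*Proof.* The coefficients of $\prod(T-h_i)$ and $\prod(T-g_i)$ are symmetric functions of the values, so these polynomials coincide over the ring of real-analytic functions, which is an integral domain on a connected open set. Put $T=g_1$: then $\prod(g_1-h_i)=0$, so $g_1=h_i$ for some $i$. Cancel this factor and repeat. $\square$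

**Property 2 cannot be dropped.** Let $A=\{1,2,3,4\}$, $v_1=v_2=\max(-x,-\frac x2)$, $v_3=v_4=\max(x,\frac x2)$. Then $u=|x|$ and $u_0=u_1=-\frac12|x|$, so property 1 and (1) hold. But $D=\{1,2\}$ for $x>0$ and $D=\{3,4\}$ for $x<0$, so property 2 fails by Lemma 2. If the triple came from a harmonic function on a 3-sheeted surface, then near a point of the imaginary axis that is not a branch value there would be harmonic $h_1,h_2,h_3$ with $\{h_i\}=\{|x|,-\frac{|x|}2,-\frac{|x|}2\}$. By Lemma 3 on $x>0$, and by analytic continuation, $\{h_i\}=\{x,-\frac x2,-\frac x2\}$ as functions. For $x<0$ their maximum is $\frac{|x|}2\ne|x|$, a contradiction.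

## 5. Facts about continuous subharmonic functions

We recall what the proof uses from analysis. The first item is a standard property of Sobolev functions; the others are short.

**(F2)** If $f\in W^{1,2}_{loc}$, then $\nabla f=0$ a.e. on $\{f=0\}$. Hence $\nabla f=\nabla g$ a.e. on $\{f=g\}$, and $|\nabla |f||=|\nabla f|$ a.e.

**(F3)** *A continuous subharmonic $v$ is in $W^{1,2}_{loc}$.* Suppose $v$ is smooth and $|v|\le M$ near the support of $\chi$, where $0\le\chi\in C_c^\infty$. There $\Delta(v+M)^2=2|\nabla v|^2+2(v+M)\Delta v\ge2|\nabla v|^2$, so $\int\chi|\nabla v|^2\le\frac12\int(v+M)^2\Delta\chi$. In general, mollify: the mollifications are smooth and subharmonic, satisfy this bound uniformly, and converge to $v$ locally uniformly. So $\nabla v\in L^2_{loc}$.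

**(F4)** *If $n$ is a difference of two continuous subharmonic functions and $\varphi\in W^{1,2}$ is continuous with compact support, then $\int\nabla n\cdot\nabla\varphi=-\int\varphi\,d(\Delta n)$.* For smooth $\varphi$ this is the definition of $\Delta n$. Mollifications of $\varphi$ converge to $\varphi$ uniformly and in $W^{1,2}$, with supports in a fixed compact set.

**(F5)** *A continuous function $f\ge0$ that is subharmonic on $\{f>0\}$ is subharmonic.* At zeros of $f$ the sub-mean value inequality is trivial.

**(F6)** *If $f=\sum_kf_k$ is a countable sum of continuous subharmonic functions $f_k\ge0$ and $f$ is continuous, then $\Delta f=\sum_k\Delta f_k$ as positive measures.* The partial sums increase to $f$, hence converge in $L^1_{loc}$. So for $0\le\chi\in C_c^\infty$ we get $\int f\Delta\chi=\sum_k\int f_k\Delta\chi=\sum_k\int\chi\,d(\Delta f_k)$.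

**(F7)** *A continuous function that is subharmonic (harmonic) off a closed discrete set is subharmonic (harmonic).* Let $f$ be continuous near $|z-e|\le r$ and subharmonic for $z\neq e$, and let $P$ be the Poisson integral of $f$ from the circle $|z-e|=r$. For $\varepsilon>0$ the function $f-P+\varepsilon\log(|z-e|/r)$ is subharmonic in the punctured disc, has boundary values $0$ on the circle, and tends to $-\infty$ at $e$; so it is $\le0$. Let $\varepsilon\to0$: $f\le P$ off $e$, and by continuity $f(e)\le P(e)$, which is the mean of $f$ on the circle. For harmonic functions apply this to $f$ and $-f$.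

**(F8)** The measure $\Delta f$ is invariant under holomorphic changes of coordinate, because $\Delta\chi\,dx\,dy$ is. So is subharmonicity.

## 6. The star case as a statement about one function $s$

Assume the star case. The center $1$ gives one distinguished function $v_1$. The purpose of this section is to show that the other two values are $-\frac12v_1\pm s$ for one function $s\ge0$, and to turn the subharmonicity of all the $v_\beta$ into inequalities between measures.

Put $s=u+\frac12v_1$ and, for $\beta\ne1$,
$$G_\beta=\{v_\beta<u\}\ (\text{open}),\qquad s_\beta=\tfrac12(u-v_\beta).$$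
Every two-element $D(z)$ contains $1$, so the possible $D(z)$ are:

* $D=\emptyset$ or $\{1\}$: $s=0$ (if $D=\{1\}$, then $v_1=-2u$) and all $s_\beta=0$;
* $D=\{1,\beta\}$: $v_1+v_\beta+u=0$, so $s=\frac12(u-v_\beta)=s_\beta>0$;
* $D=\{\beta\}$ with $\beta\ne1$: $v_1=u$ and $v_\beta=-2u$, so $s=\frac32u=s_\beta>0$.

In the last two cases $s_\gamma=0$ for $\gamma\ne1,\beta$. Hence $s\ge0$, $\{s>0\}=\bigsqcup_{\beta\ne1}G_\beta$, $s_\beta=s\mathbf 1_{G_\beta}$, $s=\sum_\beta s_\beta$, and by inspection of the cases
$$u=-\tfrac12v_1+s,\quad v_\beta=-\tfrac12v_1+s-2s_\beta\ (\beta\ne1),\quad\{u_0,u_1,u\}=\{v_1,\,-\tfrac12v_1+s,\,-\tfrac12v_1-s\}. \tag{3}$$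
Since $v_1\le u$, also $s\ge\frac32v_1$.

On $G_\beta$ we have $v_1+v_\beta+u=0$ (in both of the last two cases), so by (F1) $v_1,v_\beta,u$ are harmonic there, and so is $s$. By (F5), $s$ and all $s_\beta$ are subharmonic. Write
$$\sigma=\Delta s,\qquad\sigma_\beta=\Delta s_\beta,\qquad\kappa_\alpha=\Delta v_\alpha ,$$
all positive measures. By (F6) and the countability in Lemma 1, $\sigma=\sum_\beta\sigma_\beta$. By (3), $\kappa_\gamma+\frac12\kappa_1=\sigma-2\sigma_\gamma$ for $\gamma\neq1$, so
$$2\sigma_\gamma\le\sigma,\qquad\kappa_1\le2(\sigma-2\sigma_\gamma)\qquad\text{for all }\gamma\ne1 \tag{4}$$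
(such $\gamma$ exist since $|A|\ge2$). Finally $\sigma_\beta(\{s>0\})=0$, because on each $G_\gamma$ the function $s_\beta$ is either $0$ or the harmonic function $s$.

**What (4) says along a smooth edge.** Suppose that near a point $\{s=0\}$ is the line $x=0$, with $s\approx a|x|$ on the left, in $G_\beta$, and $s\approx bx$ on the right, in $G_\gamma$, $\beta\ne\gamma$. Then $\sigma=(a+b)\lambda$, $\sigma_\beta=a\lambda$, $\sigma_\gamma=b\lambda$ along the line, and (4) gives $2a\le a+b$ and $2b\le a+b$, that is, $a=b$. So $s$ has equal slopes on both sides, and $s$ continues across the line as a harmonic function $\ell$ with $s=|\ell|$. That is the local two-valued function $\pm\ell$ we want.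

**Where this stops.** The computation presupposes that $\{s=0\}$ is a smooth arc and that $s$ has one-sided normal derivatives. All we know is that $\{s=0\}$ is the closed set where a continuous function $s\ge0$, harmonic where positive, vanishes. To see what has to be proved, note that $s=|\ell|$ implies $(\partial s)^2=(\partial\ell)^2$, which is holomorphic across the edge. Here $(\partial s)^2$ is holomorphic on $\{s>0\}$ and is $0$ a.e. on $\{s=0\}$, but nothing so far prevents $\bar\partial\big((\partial s)^2\big)$ from being concentrated on $\{s=0\}$. For $s=x^+$ we get $(\partial s)^2=\frac14\mathbf 1_{\{x>0\}}$, which is not holomorphic. That function is excluded by (4), since it lies in a single $G_\beta$ and $2\sigma_\beta=2\lambda>\lambda=\sigma$; but we cannot use (4) pointwise on a set we do not understand.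

**The way around.** We prove that $(\partial s)^2$ is entire in the weak sense, by moving the independent variable: compare the Dirichlet energy of $s$ with that of $s\circ\Phi$, where $\Phi$ is a diffeomorphism close to the identity. The measures $\sigma_\beta$ then enter only through integrals, and (4) can be used as it stands. Once $(\partial s)^2=q$ is entire, the structure of $\{s=0\}$ follows off the zeros of $q$.

## 7. Energy under displacement of the variable

For $X\in C_c^\infty(\mathbb C,\mathbb C)$ let $\Phi_t=\mathrm{id}+tX$ and $K_0=\operatorname{supp}X$. For small real $t$, $\Phi_t$ is a diffeomorphism of $\mathbb C$ which is the identity off $K_0$, so $\Phi_t(K_0)=K_0$.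

**Lemma 4.** Let $w_1,\dots,w_k\in W^{1,2}_{loc}(\mathbb C)$ be real. Suppose that for every $X\in C_c^\infty(\mathbb C,\mathbb C)$ and all sufficiently small real $t$,
$$\sum_j\int\big(|\nabla(w_j\circ\Phi_t)|^2-|\nabla w_j|^2\big)\ge0 .$$
Then $\sum_j(\partial w_j)^2$ coincides a.e. with an entire function.

*Proof.* Let $w=w_j$, $p=\partial w$, so that $|\nabla w|^2=4|p|^2$. By the chain rule, with $\partial\overline{\Phi_t}=t\overline{X_{\bar z}}$,
$$\partial(w\circ\Phi_t)=(p\circ\Phi_t)(1+tX_z)+t(\bar p\circ\Phi_t)\overline{X_{\bar z}},$$
$$|\partial(w\circ\Phi_t)|^2=|p\circ\Phi_t|^2(1+2t\operatorname{Re}X_z)+2t\operatorname{Re}\big((p\circ\Phi_t)^2X_{\bar z}\big)+O(t^2)|p\circ\Phi_t|^2 .$$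
The Jacobian of $\Phi_t$ is $J_t=|1+tX_z|^2-t^2|X_{\bar z}|^2=1+2t\operatorname{Re}X_z+O(t^2)$. Integrate over $K_0$ and change variables. Up to $O(t^2)$ the first factor $1+2t\operatorname{Re}X_z$ is $J_t$, so the first term gives $\int_{K_0}|p|^2+O(t^2)$. The second gives
$$2t\operatorname{Re}\int_{K_0}p^2\,\Big(\frac{X_{\bar z}}{J_t}\Big)\circ\Phi_t^{-1}=2t\operatorname{Re}\int p^2X_{\bar z}+O(t^2),$$
since $(X_{\bar z}/J_t)\circ\Phi_t^{-1}=X_{\bar z}+O(t)$ uniformly. The third term contributes $O(t^2)$. Multiplying by $4$ and summing over $j$, the hypothesis reads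
$$8t\operatorname{Re}\int\sum_j(\partial w_j)^2X_{\bar z}+O(t^2)\ge0$$
for small $t$ of both signs. Dividing by $t>0$ and by $t<0$ and letting $t\to0$ gives $\operatorname{Re}\int\sum_j(\partial w_j)^2X_{\bar z}=0$. Replacing $X$ by $iX$ removes the real part. So the $L^1_{loc}$ function $\sum_j(\partial w_j)^2$ has $\bar\partial$-derivative $0$ in the sense of distributions, and Weyl's lemma applies. $\square$

Note that only an inequality is required, since $t$ may have either sign. Below, $\Phi=\Phi_t$ with $t$ small, and $f^\Phi$ means $f\circ\Phi$. Differences such as $f^\Phi-f$ vanish off $K_0$.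

## 8. Star case: $(\partial s)^2$ is entire

**Lemma 5.** In the star case, $(\partial s)^2=q$ a.e. with $q$ entire.

*Proof.* By Lemma 4 with $k=1$ it is enough to show $\int(|\nabla s^\Phi|^2-|\nabla s|^2)\ge0$. All sums below run over the countably many $\beta\ne1$ with $s_\beta\not\equiv0$.

**Step 1 (a pointwise lower bound).** We want to bound the integrand below by expressions to which (F4) applies. On $G_\beta$ we compare with the function
$$b_\beta=s-2s_\beta,\qquad b_\beta=-s\ \text{on }G_\beta,\quad b_\beta=s\ \text{elsewhere}.$$
(In the smooth picture, $b_\beta=\pm\ell$ continues harmonically across the edges of $G_\beta$.) Let $\psi_\beta=b_\beta^\Phi-b_\beta$; this is continuous, in $W^{1,2}$, with support in $K_0$. Since $|b_\beta|=s$ and $|b_\beta^\Phi|=s^\Phi$, (F2) gives $|\nabla s|=|\nabla b_\beta|$ and $|\nabla s^\Phi|=|\nabla b_\beta^\Phi|$ a.e. By convexity ($|A|^2-|B|^2\ge2B\cdot(A-B)$ for vectors), a.e. on $G_\beta$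
$$|\nabla s^\Phi|^2-|\nabla s|^2=|\nabla b_\beta^\Phi|^2-|\nabla b_\beta|^2\ge2\nabla b_\beta\cdot\nabla\psi_\beta=-2\nabla s_\beta\cdot\nabla\psi_\beta .$$
On $G_\beta$ the other $s_\gamma$ vanish identically. A.e. on $\{s=0\}$ we have $\nabla s=\nabla s_\beta=0$ for all $\beta$, and the left side is $\ge0$. So a.e. on $\mathbb C$
$$|\nabla s^\Phi|^2-|\nabla s|^2\ge-2\sum_\beta\nabla s_\beta\cdot\nabla\psi_\beta . \tag{5}$$

**Step 2 (integration).** We convert (5) into an inequality with the measures $\sigma_\beta$. At almost every point at most one term of the sum is nonzero; the terms $2\nabla s_\beta\cdot\nabla\psi_\beta$ vanish off $K_0$ and are bounded by $2|\nabla s|(|\nabla s|+|\nabla s^\Phi|)\in L^1(K_0)$. So sum and integral may be interchanged, and (F4) gives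
$$\int(|\nabla s^\Phi|^2-|\nabla s|^2)\ge2\sum_\beta\int\psi_\beta\,d\sigma_\beta .$$

**Step 3 (use of (4)).** It remains to see that the right side is $\ge0$. The measure $\sigma_\beta$ is carried by $\{s=0\}$, where $b_\beta=0$. So $\int\psi_\beta\,d\sigma_\beta=\int_{K_0}b_\beta^\Phi\,d\sigma_\beta$, and
$$2\sum_\beta\int_{K_0}(s^\Phi-2s_\beta^\Phi)\,d\sigma_\beta\ \ge\ 2\int_{K_0}s^\Phi\,d\sigma-2\sum_\beta\int_{K_0}s_\beta^\Phi\,d\sigma=0 .$$
Here we used $\sum_\beta\sigma_\beta=\sigma$, then $2\sigma_\beta\le\sigma$ with $s_\beta^\Phi\ge0$, and finally $\sum_\beta s_\beta^\Phi=s^\Phi$. All sums converge absolutely, since $\sigma(K_0)<\infty$ and $s^\Phi$ is bounded on $K_0$. $\square$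

## 9. Star case: the two-sheeted surface of germs $\pm\ell$

**If $q\equiv0$.** Then $\nabla s=0$ a.e., so $s$ is constant and $\sigma=0$; by (4) $\kappa_1=0$. So $v_1$ is harmonic, and by (3) the triple consists of the ordered values of the harmonic functions $v_1,-\frac12v_1\pm s$ on $\mathbb C$, whose sum is $0$. Take $S$ to be three copies of $\mathbb C$. This is case (a).

**From now on $q\not\equiv0$;** let $E$ be the discrete zero set of $q$.

**Step 1 (local form of $s$ off $E$).** We show that each $z_0\notin E$ has a neighborhood on which $s=|\ell|$ with $\ell$ harmonic and $\nabla\ell\ne0$. Use the local coordinate $\zeta=x+iy=2\int\sqrt q\,dz$ on an open $\zeta$-square $R\ni z_0$. Since $(d\zeta/dz)^2=4q$, we get $(s_x-is_y)^2=4(\partial_\zeta s)^2=1$ a.e. So $s_xs_y=0$ and $s_x^2-s_y^2=1$, which forces $s_y=0$ and $s_x=\pm1$ a.e. Mollifying shows that $s$ depends on $x$ alone; being subharmonic it is a convex function of $x$, with derivative $\pm1$ a.e. The derivative is non-decreasing, so there are two possibilities.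

* $s=\pm x+c$ on $R$. This is a nonconstant harmonic function $\ge0$ on an open set, hence $>0$; put $\ell=s$.
* $s=|x-a|+c$ with the line $x=a$ meeting $R$. Then $c\ge0$. If $c>0$, then $s>0$ on $R$, so $s$ would be harmonic there, which it is not. So $c=0$; put $\ell=x-a$.

**Step 2 ($v_1$ is harmonic on $\mathbb C$).** We need $\kappa_1=0$ on each such $R$. If $s>0$ on $R$, then $\sigma=0$ there, and (4) gives $\kappa_1=0$. Now let $s=|x-a|$ and let $\lambda$ be length on $\{x=a\}$; then $\sigma=2\lambda$ by (F8). The half-squares $\{x<a\}$ and $\{x>a\}$ are connected subsets of $\{s>0\}=\bigsqcup G_\beta$, so they lie in some $G_\beta$ and $G_\gamma$. If $\beta=\gamma$, then $s_\beta=s$ on $R$ and $\sigma_\beta=2\lambda=\sigma$, contradicting $2\sigma_\beta\le\sigma$. So $\beta\ne\gamma$, hence $\sigma_\beta=\lambda$, and (4) gives $\kappa_1\le2(2\lambda-2\lambda)=0$. Thus $v_1$ is continuous and harmonic off $E$, and by (F7) $h:=v_1$ is harmonic on $\mathbb C$.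

**Step 3 (the covering off $E$).** We build the surface from germs. At $z\notin E$ consider the harmonic germs $\pm\ell$ with $|\ell|=s$. This pair is unique: $\ell^2=\tilde\ell^2$ means $(\ell-\tilde\ell)(\ell+\tilde\ell)=0$, so $\tilde\ell=\pm\ell$ by analyticity. The two germs are different since $\ell\not\equiv0$. Over a square $R$ from Step 1 the set of all these germs consists of two disjoint sheets, given by $\ell$ and $-\ell$. So the germs form an unramified 2-sheeted covering of $\mathbb C\setminus E$, with sheet involution $\iota:\ell\mapsto-\ell$. It carries the harmonic function $L$, the value of the germ, with $L\circ\iota=-L$ and values $\pm s(z)$ over $z$.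

**Step 4 (filling in the points over $E$).** We extend $S_2$, $L$ over $E$. Over a small punctured disc about $e\in E$ the covering is either two copies of the punctured disc or isomorphic to $t\mapsto e+t^2$ on a punctured disc. Add two points, respectively one point, over $e$. This gives a proper holomorphic map $S_2\to\mathbb C$ of degree $2$, and $\iota$ extends. Since $|L|=s$ is bounded near the added points, $L$ extends harmonically, and $|L|=s$, $L\circ\iota=-L$ persist by continuity. If there are two points over $e$, the values there are $\pm s(e)$. If there is one, it is fixed by $\iota$, so $L=0$ there, $s(e)=0$, and the value $0$ has multiplicity two. So over every $z$ the values of $L$ with multiplicity are $\pm s(z)$. By (3), the surface $S=\mathbb C\sqcup S_2$ with $U=h$ on $\mathbb C$ and $U=-\frac12h\circ\pi+L$ on $S_2$ has ordered values $u_0,u_1,u$.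

**Step 5 (the conditions in Theorem B).** We check (b). We have $|L|=s\ge\frac32v_1=\frac32h$. At a ramification point, with $z=e+t^2$, we get $(\partial_tL)^2=4t^2(\partial_zL)^2=4t^2q\to0$ as $t\to0$, so $dL=0$ there. If $S_2$ is connected, this is case (b). If it is disconnected, it consists of two copies of $\mathbb C$, on which $L=\pm L_0$ with $L_0$ harmonic on $\mathbb C$; the triple is that of $h,-\frac h2\pm L_0$, and this is case (a).

This settles the star case.

## 10. Triangle case: an energy that does not depend on the pair

Assume the triangle case, put $I=\{1,2,3\}$, and for $\gamma\notin I$ let $O_\gamma=\{v_\gamma<u\}$, $O=\bigcup_{\gamma\notin I}O_\gamma$. There is no distinguished index now, so we need a different energy.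

**Step 1 (the sets $O_\gamma$).** We describe what indices outside $I$ can do. No member of $\mathcal P$ contains $\gamma\notin I$, so $D=\{\gamma\}$ on $O_\gamma$. Therefore the $O_\gamma$ are disjoint and open, and on $O_\gamma$
$$v_1=v_2=v_3=u>0,\qquad v_\gamma=-2u .$$
Off $O$ we have $D\subset I$, so $v_\gamma=u$ for $\gamma\notin I$, and the list in Section 3 gives $v_1+v_2+v_3=0$ and $\{u_0,u_1,u\}=\{v_1,v_2,v_3\}$. Everywhere $u=\max(v_1,v_2,v_3)$, since $|D|\le2$. The functions
$$o=\tfrac13(v_1+v_2+v_3)=u\mathbf 1_O,\qquad o_\gamma=\tfrac13(u-v_\gamma)=u\mathbf 1_{O_\gamma}\quad(\gamma\notin I)$$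
are continuous.

If $O=\emptyset$, then $v_1+v_2+v_3\equiv0$. By (F1) the $v_i$ are harmonic on $\mathbb C$, and the triple is as in case (a). **Assume from now on $O\ne\emptyset$.** Since $\{1,2\}\in\mathcal P$, there are points with $D=\{1,2\}$; these are not in $O$, so $O\ne\mathbb C$.

*Example with $O\ne\emptyset$.* Let $g=\operatorname{Re}z^3$, and let $N_1,N_2,N_3$ be the three sectors of $\{g<0\}$. For $i\in I$ put $v_i=-2g$ on $N_i$ and $v_i=g$ elsewhere, and let $v_4=-2g$. Across a boundary ray of $N_i$ (off $0$), in the local coordinate $g+i\tilde g$, where $\tilde g$ is a conjugate of $g$, the function $v_i$ has outward slopes $2$ and $1$, with sum $3\geq 0$; elsewhere off $0$ it is harmonic. Its mean over a circle about $0$ exceeds that of $g$, which is $0$. So $v_i$ is subharmonic. Here $u=\max(-2g,g)$, $D=I\setminus\{j\}$ on $N_j$, $D=\{4\}$ on $\{g>0\}$, and $D=\emptyset$ where $g=0$; (1) holds, and $\mathcal P$ is the triangle. For property 2: the maximum over a pair not contained in $I$ is $u$, so any index of the other pair works; two pairs contained in $I$ share an index. The triple is that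 of $-2g,g,g$. We shall see that this form is forced.

**Step 2 (measures).** We collect the analogues of (4). *Each $v_\alpha$ is harmonic on $\{v_\alpha<u\}$.* For $\alpha\in I$ this open set is disjoint from $O$, so $v_1+v_2+v_3=0$ there; use (F1). For $\alpha=\gamma\notin I$, on $O_\gamma$ we have $v_\gamma=-2u$, which is both sub- and superharmonic. In particular $u$ is harmonic on $O$.

Put $n_\alpha=u-v_\alpha\ge0$. It is continuous, and subharmonic by (F5), because where it is positive $u$ is subharmonic and $v_\alpha$ is harmonic. At each point at most two $n_\alpha$ are nonzero; only countably many are $\not\equiv0$; and $\sum_\alpha n_\alpha=3u$, since by Section 3 the sum is $2u-v_\alpha-v_\beta=3u$, or $u+2u=3u$, or $0$. Let $m=\Delta u$, $\nu_\alpha=\Delta n_\alpha$, $\kappa_\alpha=\Delta v_\alpha=m-\nu_\alpha$, all $\ge0$. By (F6),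
$$0\le\nu_\alpha\le m,\qquad\sum_\alpha\nu_\alpha=3m,\qquad\kappa_\alpha(\{n_\alpha>0\})=0 . \tag{6}$$

**Step 3 (the energy density).** We define a density that treats $1,2,3$ symmetrically and record its lower bounds. For $i\ne j$ in $I$ let
$$e=|\nabla v_i|^2+|\nabla v_j|^2+|\nabla(v_i+v_j)|^2 .$$
A.e. this does not depend on the pair: on $O$ it is $6|\nabla u|^2$; a.e. off $O$, where $v_1+v_2+v_3=0$, (F2) shows that it is $\sum_{k\in I}|\nabla v_k|^2$. Let $e^\Phi$ denote the same expression formed with $v_i^\Phi=v_i\circ\Phi$ (not $e\circ\Phi$); it is independent of the pair for the same reason, with $\Phi^{-1}(O)$ in place of $O$. A.e.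
$$e\ge\tfrac32|\nabla v_\alpha|^2\ (\alpha\in A),\qquad e\ge\tfrac32|\nabla u|^2, \tag{7}$$
and likewise for $e^\Phi,v_\alpha^\Phi,u^\Phi$. For $\alpha\in I$ use $|a|^2+|b|^2+|a+b|^2=\frac32|a|^2+2|b+\frac12a|^2\ge\frac32|a|^2$. For $u=\max_{i\in I}v_i$, a.e. $\nabla u$ is one of the $\nabla v_i$, by (F2). For $\gamma\notin I$: on $O_\gamma$, $v_\gamma=-2u$ and $\frac32|\nabla v_\gamma|^2=6|\nabla u|^2=e$; off $O_\gamma$, $v_\gamma=u$, so $\nabla v_\gamma=\nabla u$ a.e. there.

**Step 4 (pointwise lower bound).** With $\varphi_\alpha=v_\alpha^\Phi-v_\alpha$ we claim that a.e.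
$$e^\Phi-e\ \ge\ -2\sum_\alpha\nabla n_\alpha\cdot\nabla\varphi_\alpha, \tag{8}$$
the sum being over the countably many $\alpha$ with $n_\alpha\not\equiv0$, so that exceptional null sets cause no problem. Note that $D(z)\ni\alpha$ for some $z$ puts $\alpha$ among these.

* *On the open set $D=\{i,j\}$ (necessarily $\subset I$).* Here $u=-v_i-v_j$, so $n_i=-2v_i-v_j$, $n_j=-2v_j-v_i$, and the other $n_\alpha$ vanish. By convexity
$$e^\Phi-e\ge2\big[\nabla v_i\cdot\nabla\varphi_i+\nabla v_j\cdot\nabla\varphi_j+\nabla(v_i+v_j)\cdot\nabla(\varphi_i+\varphi_j)\big]=-2\big[\nabla n_i\cdot\nabla\varphi_i+\nabla n_j\cdot\nabla\varphi_j\big].$$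
* *A.e. on $D=\{\alpha\}$.* On this set $v_\alpha=-2u$, the other two elements of $I$ (if $\alpha\in I$), respectively all three (if $\alpha\notin I$), give the value $u$, and $n_\beta=0$ for $\beta\ne\alpha$. So by (F2), $\nabla v_\alpha=-2\nabla u$, $\nabla n_\alpha=-\frac32\nabla v_\alpha$, the other $\nabla n_\beta$ vanish, and $e=6|\nabla u|^2=\frac32|\nabla v_\alpha|^2$ (for $\alpha\in I$ this is $(4+1+1)|\nabla u|^2$). By (7) for $e^\Phi$ and convexity,
$$e^\Phi-e\ge\tfrac32\big(|\nabla v_\alpha^\Phi|^2-|\nabla v_\alpha|^2\big)\ge3\nabla v_\alpha\cdot\nabla\varphi_\alpha=-2\nabla n_\alpha\cdot\nabla\varphi_\alpha .$$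
* *A.e. on $D=\emptyset$.* All $v_\alpha$ and $u$ vanish, so $e=0$ and $\nabla n_\alpha=0$, while $e^\Phi\ge0$.

**Step 5 (integration).** We show $\int(e^\Phi-e)\ge0$. A.e. at most two of the products $\nabla n_\alpha\cdot\nabla\varphi_\alpha$ are nonzero. Each vanishes off $K_0$ and by (7) is bounded by $2\sqrt e(\sqrt e+\sqrt{e^\Phi})\in L^1(K_0)$. So we may integrate (8) term by term, and (F4) gives
$$\tfrac12\int(e^\Phi-e)\ge\sum_\alpha\int\varphi_\alpha\,d\nu_\alpha=\sum_\alpha\int_{K_0}v_\alpha^\Phi\,d\nu_\alpha-\sum_\alpha\int_{K_0}v_\alpha\,d\nu_\alpha .$$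
The sums converge absolutely, since $|v_\alpha|\le2u$, $|v_\alpha^\Phi|\le2u^\Phi$ and $\sum_\alpha\nu_\alpha(K_0)=3m(K_0)<\infty$. Use $v_\alpha=u-n_\alpha$, $\sum_\alpha n_\alpha=3u$ and (6). First,
$$\sum_\alpha\int_{K_0}v_\alpha^\Phi\,d\nu_\alpha=3\int_{K_0}u^\Phi\,dm-\sum_\alpha\int_{K_0}n_\alpha^\Phi\,d\nu_\alpha\ \ge\ 3\int_{K_0}u^\Phi\,dm-\sum_\alpha\int_{K_0}n_\alpha^\Phi\,dm=0 .$$
Second, writing $3u=\sum_\alpha n_\alpha$,
$$\sum_\alpha\int_{K_0}v_\alpha\,d\nu_\alpha=3\int_{K_0}u\,dm-\sum_\alpha\int_{K_0}n_\alpha\,d\nu_\alpha=\sum_\alpha\int_{K_0}n_\alpha\,d\kappa_\alpha=0 .$$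
Hence $\int(e^\Phi-e)\ge0$. Lemma 4 applied to $v_1,v_2,v_1+v_2$ shows that
$$Q=(\partial v_1)^2+(\partial v_2)^2+(\partial(v_1+v_2))^2$$
is (a.e. equal to) an entire function, and
$$Q=6(\partial u)^2\quad\text{on }O. \tag{9}$$

**Step 6 ($Q\not\equiv0$).** We need this to use $Q$ as a coordinate. On a component $W$ of $O$ the function $u=o$ is positive and harmonic. Boundary points of $W$ exist since $O\ne\mathbb C$; they are not in $O$, so $o=0$ there and $u\to0$. So $u$ is nonconstant on $W$, and $Q\not\equiv0$ by (9). Let $E$ be the discrete zero set of $Q$.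

## 11. Triangle case: crossing $\partial O$, and the form $-2g,g,g$

**Step 1 (shape of $O$ near $p\in\partial O\setminus E$).** We show that $O$ is locally a half-plane or the union of two. Take a local coordinate $\zeta=x+iy$ centered at $p$ with $(d\zeta/dz)^2=\frac23Q$, on a square $R=\{|x|,|y|<r\}$. By (9), $(\partial_\zeta u)^2=\frac14$ on $O\cap R$, so $u_y=0$, $u_x=\pm1$, and on each component $W$ of $O\cap R$ we have $u=\varepsilon x+c$ with $\varepsilon=\pm1$. In fact
$$W=\{\varepsilon x+c>0\}\cap R .$$
The inclusion $\subset$ holds since $u>0$ on $O$. Conversely, the right side is connected, and a boundary point of $W$ in it would be a point off $O$, where $o=0$; but by continuity $o=\varepsilon x+c>0$ there, which is impossible. Two components with the same $\varepsilon$ would intersect, so there is at most one for each sign. Since $p\in\overline O\setminus O$, at least one component has $p$ in its closure, and its $c$ is $0$ because $o(p)=0$. A component without $p$ in its closure is removed by shrinking $R$. After this, $O\cap R$ is $\{x>0\}$, $\{x<0\}$ or $\{x\ne0\}$, with $u=|x|$ on it.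

**Step 2 ($\{x\ne0\}$ is impossible).** Suppose $O\cap R=\{x\ne0\}$. By continuity $u=|x|$ on $R$, so $m=2\lambda$ with $\lambda$ length on $\{x=0\}$. The connected set $\{x>0\}$ lies in one $O_\gamma$. On $R$ either $o_\gamma=x^+$ or $o_\gamma=|x|$, according to whether $\{x<0\}$ lies in another $O_{\gamma'}$ or in $O_\gamma$; so $\Delta o_\gamma\ge\lambda$. As $v_\gamma=u-3o_\gamma$, we get $\kappa_\gamma\le(2-3)\lambda<0$ on $\{x=0\}$, a contradiction.

**Step 3 (slopes on the other side).** We determine the triple on all of $R$. Replacing $\zeta$ by $-\zeta$ if needed, $O\cap R=\{x>0\}\subset O_\gamma$ for one $\gamma$, and there $v_1=v_2=v_3=u=x$, $v_\gamma=-2x$. On $\{x=0\}$, $u=0$, so all functions vanish. On $\{x<0\}$, $v_1+v_2+v_3=0$, so $v_1,v_2,v_3$ are harmonic by (F1). They vanish continuously on $\{x=0\}$, so by reflection they extend harmonically across it. Put $c_i(y)=-\partial_xv_i(0^-,y)$; then $\sum_ic_i=0$. Within distance $\rho$ of $(0,y)$ and for $x<0$, Taylor's formula (the $y$-derivative at $(0,y)$ is $0$) gives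
$$v_i=c_i(y)|x|+O(\rho^2),\qquad v_\gamma=u=C(y)|x|+O(\rho^2),\qquad C=\max_ic_i .$$
The mean of $x^+$ over the circle of radius $\rho$ about $(0,y)$ is $\rho/\pi$, and so is that of $x^-=\max(-x,0)$. So the sub-mean value inequality at $(0,y)$, where all functions vanish, reads, as $\rho\to0$,
$$1+c_i\ge0\ \text{ (for }v_i),\qquad-2+C\ge0\ \text{ (for }v_\gamma).$$
One of the $c_i$ is $\ge2$, so the other two have sum $\le-2$; as they are $\ge-1$, both equal $-1$, and the first is $2$. Thus $(c_1,c_2,c_3)$ is a permutation of $(2,-1,-1)$, constant in $y$ by continuity. The harmonic extension of $v_i+c_ix$ has zero Cauchy data on $\{x=0\}$, so it vanishes, and $v_i=-c_ix$ on $\{x<0\}$. Therefore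
$$\{u_0,u_1,u\}=\{-2x,x,x\}\quad\text{on all of }R. \tag{10}$$

**Step 4 (a double function everywhere).** We spread the coincidence of two values from $O$ to the whole plane. Let $E'=E\cap\partial O$, a closed discrete set. Every $z\in\mathbb C\setminus E'$ has a disc neighborhood in $\mathbb C\setminus E'$ with harmonic functions $h_1,h_2,h_3$ such that $\{u_0,u_1,u\}=\{h_i\}$: in $O$ take $-2u,u,u$; in $\mathbb C\setminus\overline O$ take $v_1,v_2,v_3$, which are harmonic there by (F1); at $\partial O\setminus E$ use (10). Let $M$ be the set of $z\in\mathbb C\setminus E'$ having such a disc on which two of the $h_i$ coincide identically. $M$ is open, and it contains $O\ne\emptyset$. It is closed in $\mathbb C\setminus E'$: if $z^*\in\mathbb C\setminus E'$ is a limit point of $M$, choose a point of $M$ in the disc of $z^*$; on the intersection of the two discs Lemma 3 shows that two of the functions of $z^*$ coincide, and then they coincide on the whole disc of $z^*$. As $\mathbb C\setminus E'$ is connected, $M=\mathbb C\setminus E'$.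

**Step 5 (gluing).** We assemble a global function. Since the sum of the triple is $0$, locally $\{u_0,u_1,u\}=\{-2g,g,g\}$ with $g$ harmonic. On overlapping discs the functions $g$ agree: the overlap is connected, and by Lemma 3, if $g\not\equiv0$ there, $g$ is the unique function of multiplicity exactly two in the multiset; if $g\equiv0$, all functions are $0$. So $g$ is harmonic on $\mathbb C\setminus E'$. It is bounded near each point of $E'$, since $|g|\le2u$; so it extends harmonically to $\mathbb C$, and by continuity of $u_0,u_1,u$ we have $\{u_0,u_1,u\}=\{-2g,g,g\}$ everywhere. Take $S$ to be three copies of $\mathbb C$ with $U=-2g,g,g$. This is case (a).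

By Lemma 2 the star and the triangle are all the cases. Sections 6–11 therefore prove Theorem A and the "only if" part of Theorem B. $\blacksquare$

## 12. Building a family from $h$ and $L$

It remains to show that all triples in (a) and (b) arise.

**Case (a).** Take $A=\{1,2,3\}$ and the three given functions; properties 1 and 2 were checked in Section 1, and the triple is that of the ordered values.

**Case (b).** If $L\equiv0$, we are in case (a). Let $L\not\equiv0$. The plan is to copy the family of Section 2: one function $v_\beta$ for each component $\beta$ of $\{|L|>0\}$.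

**Step 1 (the functions $s$ and $q$).** We set up the analogues of $s$ and $q$ from Sections 6–9. Since $L\circ\iota=-L$, $s=|L|$ is a well-defined continuous function on $\mathbb C$, and $q=(\partial_zL)^2$ is well defined and holomorphic off the branch values. At a ramification point, with $z=e+t^2$, $L$ is odd in $t$ and $dL=0$, so $L=\operatorname{Re}(a_3t^3+\cdots)$ and $\partial_zL=\partial_tL/(2t)=O(t)$. Hence $q$ extends holomorphically with $q(e)=0$, and $q$ is entire. If $q\equiv0$, then $L$ would be constant on the connected surface $S_2$, hence $0$ by oddness under $\iota$; so $q\not\equiv0$. Let $E=q^{-1}(0)$, a discrete set containing all branch values. Off $E$, locally $s=|\ell|$ with $\ell$ a branch of $L$, harmonic with $\nabla\ell\ne0$. So $s$ is subharmonic off $E$, and on $\mathbb C$ by (F7).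

**Step 2 (the zero set $Z=\{s=0\}$).** We show that $Z$ has no end points. Near a point of $Z\setminus E$ it is an analytic arc $\ell=0$. Let $e\in E\cap Z$ and $k=\operatorname{ord}_eq\ge1$. Since $dL=2\operatorname{Re}(\partial_zL\,dz)$ and $L=0$ over $e$,
$$L=2\operatorname{Re}\int_e^z\sqrt q\,dz=\operatorname{Re}\big((z-e)^{(k+2)/2}\cdot2G\big),\qquad G\text{ holomorphic},\ G(e)\ne0,$$
by integrating $\sqrt q=(z-e)^{k/2}\cdot(\text{holomorphic, nonzero at }e)$ term by term. In the local coordinate $w=(z-e)(2G)^{2/(k+2)}$ we get $s=|\operatorname{Re}w^{(k+2)/2}|$, so near $e$ the set $Z$ consists of the $k+2\ge3$ arcs $\arg w=(2j+1)\pi/(k+2)$ issuing from $e$. Hence $Z$ is a closed, locally finite graph in which every point has local degree $\ge2$.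

**Lemma 6.** For $p\in Z\setminus E$ the two sides of $Z$ at $p$ lie in different components of $\{s>0\}$.

*Proof.* Suppose both lie in one component $G$. Use a local coordinate $\zeta=x+iy$ with $\ell=x$ near $p=0$, and small points $a<0<b$ on the $x$-axis. Join $a$ to $b$ by a simple arc $\tau$ in $G$; it avoids $p$, since $p\in Z$. Let $a'$ be the last point of $\tau$ on $[a,p)$, and $b'$ the first point after $a'$ on $(p,b]$. The subarc of $\tau$ from $a'$ to $b'$ meets the segment $[a',b']$ only at its ends, so together with the segment it is a Jordan curve $J$, and $J\cap Z=\{p\}$. As $\tau$ is compact and avoids $p$, near $p$ the curve $J$ is the $x$-axis, and exactly one of the two half-neighborhoods of $p$ lies in the interior $\Omega$ of $J$.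

Let $K=Z\cap\overline\Omega$, a compact set. Near $p$ it is one half of the arc $Z$, so $p$ has degree $1$ in $K$. All other points of $K$ lie in $\Omega$, and their local degree in $K$ is the same as in $Z$, so $\ge2$. Let $V=(E\cap K)\cup\{p\}$, a finite set. Removing from $K$ small open star neighborhoods of the points of $V$ leaves a compact 1-dimensional manifold with boundary, that is, finitely many arcs and circles. So $K$ is a finite graph with vertex set $V$, possibly together with some circles. Walk in this graph from $p$ along its only edge, leaving each vertex by an edge end other than the one by which we arrived; this is possible, since all vertices other than $p$ have degree $\ge2$. The walk cannot return to $p$ before some other vertex has repeated, since $p$ has only one edge end and no step is reversed at a vertex. As $V$ is finite, a vertex repeats, and the part of the walk between the two visits at the first repetition is a Jordan curve $J'\subset Z$.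

Now $s\ge0$ is subharmonic and $s=0$ on $J'$. By the maximum principle $s\equiv0$ inside $J'$; so $L=0$ over an open set, $q=0$ there, and $q\equiv0$, a contradiction. $\square$

**Step 3 (the family).** We define the family and check that its members are subharmonic. Let $B$ be the set of components of $\{s>0\}$, which is nonempty; let $A=\{1,*\}\sqcup B$, $s_\beta=s\mathbf 1_\beta$, and
$$u=-\tfrac h2+s,\qquad v_1=h,\qquad v_*=u,\qquad v_\beta=u-2s_\beta\quad(\beta\in B).$$
All are continuous, because $s=0$ on the boundary of each component. Near a point off $E\cup Z$, the function $s-2s_\beta$ is $\pm s$, which is harmonic there. Near a point of $Z\setminus E$, by Lemma 6 at most one of the sides $\{\ell>0\}$, $\{\ell<0\}$ lies in $\beta$, so $s-2s_\beta$ is $|\ell|$, $-\ell$ or $\ell$; the function $-|\ell|$ never occurs. So $v_\beta$ is subharmonic off $E$ and, by (F7), on $\mathbb C$. So is $u$, since $s$ is.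

**Step 4 (the properties).** We check property 1, the triple and property 2. Since $|L|\ge\frac32h$, we have $h\le-\frac h2+|L|=u$, so $\max_Av_\alpha=u$. Moreover $D(z)\subset\{1,\beta\}$ if $z\in\beta$, and $D(z)\subset\{1\}$ if $s(z)=0$. This is property 1. If $z\in\beta$, then $v_1=h$, $v_\beta=-\frac h2-s$, and all other members, including $v_*$, equal $u=-\frac h2+s$. If $s(z)=0$, then $v_1=h$ and all others, at least two, equal $u=-\frac h2$. In each case $\{u_0,u_1,u\}=\{h,-\frac h2-s,-\frac h2+s\}$, whose sum is $0$. These are the required ordered values.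

For a pair $P$ of distinct indices put $m_P=\max_{\alpha\in P}v_\alpha$. If $m_P(z)<u(z)$, then $P\subset D(z)$, so $P=D(z)=\{1,\beta\}$, and in particular $1\in P$. Given pairs $P,P'$: if $1\in P\cap P'$, take $\alpha_5=1$. If one of them, say $P$, does not contain $1$, then $m_P\equiv u$, and any $\alpha_5\in P'$ works, because $v_{\alpha_5}\le m_{P'}\le u=m_P$. So property 2 holds, and Theorem B is proved. $\blacksquare$

## 13. A branched triple with nonconstant $h$

Case (b) with $h=0$ occurs for $S_2=\{w^2=z\}$, $L=\operatorname{Re}w^3$: at $w=0$ we have $dL=0$, and the triple is $(-|L|,0,|L|)$, as in Section 2.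

Here is an example with nonconstant $h$. Let
$$S_2=\{w^2=z^2-1\},\qquad L=\tfrac32\operatorname{Re}w^3,\qquad h=\operatorname{Re}\big(z^3-\tfrac32z\big)-C,$$
with a constant $C$ to be chosen. The involution is $w\mapsto-w$, so $L\circ\iota=-L$. The ramification points are those over $z=\pm1$; there $w=0$ is the value of a local parameter $w$, so $dL=0$. It remains to arrange $|L|\ge\frac32h$.

* For $|z|\ge2$, $w^3=\pm z^3(1-z^{-2})^{3/2}=\pm\big(z^3-\frac32z+O(1/z)\big)$. So there is a constant $M$ with $|L|\ge\frac32|h+C|-M\ge\frac32h+\frac32C-M$, which is $\ge\frac32h$ if $C\ge\frac23M$.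
* For $|z|\le2$, $\operatorname{Re}(z^3-\frac32z)\le8+3=11$, so $h\le0\le|L|$ if $C\ge11$.

With $C\ge\max(11,\frac23M)$ all conditions of (b) hold.
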